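# Moving the points of a dendroid: confluent mappings against monotone mappings

## 1. Folding a comb over its first hair

Let $K\subset[0,1]$ be the Cantor ternary set. We use the following facts about it throughout: $0,1\in K$; $K$ is compact, has no isolated points and is zero-dimensional (every point of $K$, or of a power $K^n$, has arbitrarily small clopen neighborhoods, so connected subsets are points); $K=1-K$; $K\cap[0,3^{-i}]=3^{-i}K$; $K\cap[\frac23,1]=\frac13(K+2)$; and $(3^{-i},2\cdot 3^{-i})\cap K=\emptyset$ for $i\ge1$.

Stand a hair of length one on every point of $K$: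
$$C=([0,1]\times\{0\})\cup(K\times[0,1])\subset\mathbb R^2 .$$
Call $C$ the comb, $[0,1]\times\{0\}$ its base, $\{k\}\times[0,1]$ its hairs, and $\theta=(0,0)$ its corner. We try to move $\theta$ to the tip $q=(0,1)$ of the first hair by a continuous surjection $C\to C$. Here is one:
$$\varphi(x_1,x_2)=\begin{cases}(0,1-3x_1), & x_1\le\frac13,\\ (0,0), & \frac13\le x_1\le\frac23,\ x_2=0,\\ (3x_1-2,\,x_2), & x_1\ge\frac23.\end{cases}$$
The first third of the comb is flattened and runs down the first hair from the tip to the corner, the middle segment waits at the corner, and the last third is stretched onto the whole comb. Every $x\in C$ falls under one of the formulas, since $(\frac13,\frac23)\cap K=\emptyset$. Each formula is continuous on a closed set, and the formulas agree at the only overlaps, $(\frac13,0)$ and $(\frac23,0)$. The set $\{x_1\ge\frac23\}$ is mapped homeomorphically onto $C$, because $3x-2$ takes $K\cap[\frac23,1]$ onto $K$. And $\varphi(\theta)=(0,1)$.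

How good a mapping is $\varphi$? A *continuum* is a compact connected metric space, and a *mapping* is a continuous function. We compare two properties of a continuous surjection $f:X\to Y$ between continua.

**Definition.** $f$ is *monotone* if $f^{-1}(y)$ is connected for every $y\in Y$. It is *confluent* if for every subcontinuum $Q\subset Y$, each component of $f^{-1}(Q)$ is mapped by $f$ onto $Q$.

The map $\varphi$ is not monotone: the tip $(0,1)$ has the two separate preimages $\{0\}\times[0,1]$ and $(\frac23,1)$. To see that $\varphi$ is confluent we need to know how subcontinua meet hairs. We prove the fact in a form that serves again later; for the comb take $B=[0,1]$ and $A=K$.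

**Lemma 1 (hairs).** Let $B$ be a compact metric space, $A\subset B$ compact and zero-dimensional, and $Z=(B\times\{0\})\cup(A\times[0,1])$. Let $P\subset Z$ be a subcontinuum, $(a,t)\in P$ with $a\in A$, and $0\le s<t$. If $P\not\subset\{a\}\times(s,1]$, then $(a,s)\in P$.

*Proof.* Let $y\in P\setminus(\{a\}\times(s,1])$ and suppose $(a,s)\notin P$. As $P$ is closed, there is a clopen neighborhood $N$ of $a$ in $A$, small enough that $N\times\{s\}$ misses $P$ and $y\notin N\times(s,1]$. The points of $Z$ with last coordinate greater than $s$ form the open set $A\times(s,1]$, so $N\times(s,1]$ is open in $Z$. The set $N\times[s,1]$ is closed. Hence $P\cap(N\times(s,1])=P\cap(N\times[s,1])$ is clopen in $P$; it contains $(a,t)$ and misses $y$. This contradicts the connectedness of $P$. $\square$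

In particular, a subcontinuum meets a hair in an interval or not at all: if it contains $(a,t_1)$ and $(a,t_2)$ and $t_1<s<t_2$, then it is not contained in $\{a\}\times(s,1]$, so it contains $(a,s)$.

**The fold $\varphi$ is confluent.** Let $Q\subset C$ be a subcontinuum. The part of $\varphi^{-1}(Q)$ in $\{x_1\ge\frac23\}$ is a copy of $Q$, mapped onto $Q$. The part in $\{x_1\le\frac13\}$ is $\{x\in C:x_1\in I\}$, where $I=\{t\le\frac13:(0,1-3t)\in Q\}$ is an interval or empty; this part is connected, since its hairs stand on the base segment over $I$.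

If $\theta\in Q$, then $\frac13\in I$, the middle segment $[\frac13,\frac23]\times\{0\}$ belongs to $\varphi^{-1}(Q)$, and $(\frac23,0)$ lies in the copy of $Q$. So $\varphi^{-1}(Q)$ is connected, and it is mapped onto $Q$. If $\theta\notin Q$, the middle segment misses $\varphi^{-1}(Q)$, and the other two parts are the components. Suppose the left part is not empty. Then $Q$ contains a point of $\{0\}\times(0,1]$ and not $(0,0)$, so $Q\subset\{0\}\times(0,1]$ by Lemma 1, and the left part is mapped onto $Q$.

**No monotone mapping $C\to C$ takes $\theta$ to $(0,1)$.** For $x\in C$ let $A(x)=([0,x_1]\times\{0\})\cup(\{x_1\}\times[0,x_2])$, an arc (or a point) from $\theta$ to $x$.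

*Every subcontinuum $P$ containing $\theta$ and $x$ contains $A(x)$.* If $x_2>0$, Lemma 1 gives $\{x_1\}\times[0,x_2]\subset P$, because $\theta$ has height $0$ and so $P\not\subset\{x_1\}\times(s,1]$ for every $s\in[0,x_2)$. Let $0<e<x_1$ and suppose $(e,0)\notin P$. Then $P$ has no point with first coordinate $e$: such a point would be $(e,t)$ with $t>0$ and $e\in K$, and Lemma 1 with $s=0$ would give $(e,0)\in P$, since $\theta$ is not on that hair. So $P$ is separated by the sets $\{x_1<e\}$ and $\{x_1>e\}$, a contradiction.

Now let $f:C\to C$ be monotone with $f(\theta)=q=(0,1)$. Take $k_n\in K\setminus\{0\}$ with $k_n\to0$, and $z_n$ with $f(z_n)=(k_n,1)$. Passing to a subsequence, $z_n\to z$, so $f(z)=q$. The continuum $f^{-1}(q)$ contains $\theta$ and $z$, so it contains $A(z)$. The arc $A(x)$ is parametrized by $(2sx_1,0)$ for $s\le\frac12$ and $(x_1,(2s-1)x_2)$ for $s\ge\frac12$, continuously in $(x,s)$. So all points of $f(A(z_n))$ are close to $f(A(z))=\{q\}$ for large $n$. But $f(A(z_n))$ is connected and contains $(0,1)$ and $(k_n,1)$. A connected set of points of positive height lies in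 $K\times(0,1]$ and so has constant first coordinate; hence $f(A(z_n))$ contains a point of height $0$, which is not close to $q=(0,1)$. Contradiction.

So a confluent mapping can do to the corner of the comb what no monotone mapping can. Is there a space of this kind on which confluent mappings take every point to every point, while monotone mappings do not?

## 2. Two kinds of homogeneity, and dendroids

**Definition.** Let $\mathcal M$ be a class of mappings between continua that contains all homeomorphisms and is closed under composition. A continuum $X$ is *$\mathcal M$-homogeneous* if for every $p,q\in X$ there is a mapping $f:X\to X$ in $\mathcal M$ with $f(p)=q$.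

Monotone and confluent mappings give *monotone-homogeneous* and *confluent-homogeneous* continua. All monotone, confluent and open mappings below are onto. Two facts make the definitions fit together.

*Monotone mappings are confluent.* Let $f$ be monotone and $Q$ a continuum, and suppose $f^{-1}(Q)$ is a union of two disjoint nonempty closed sets. Every fiber over $Q$, being connected, lies in one of them, so their images are disjoint, closed, nonempty, and cover $Q$; this is impossible. So $f^{-1}(Q)$ is connected, and it is mapped onto $Q$. Hence monotone-homogeneous implies confluent-homogeneous.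

**Lemma 2.** Compositions of confluent mappings are confluent.

*Proof.* Let $f:X\to Y$ and $g:Y\to Z$ be confluent, $Q\subset Z$ a continuum, $D$ a component of $(gf)^{-1}(Q)$, and $x\in D$. Let $E$ be the component of $g^{-1}(Q)$ containing $f(x)$; it is a continuum. The component of $f^{-1}(E)$ containing $x$ is a connected subset of $(gf)^{-1}(Q)$ through $x$, so it lies in $D$, and it is mapped onto $E$. So $gf(D)\supset g(E)=Q$. $\square$

**Definition.** A continuum is *hereditarily unicoherent* if the intersection of any two of its subcontinua is connected. A *dendroid* is an arcwise connected, hereditarily unicoherent continuum. A *dendrite* is a locally connected continuum containing no simple closed curve.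

In a dendroid, let $xy$ be an arc from $x$ to $y$ (a point if $x=y$). If a subcontinuum $P$ contains $x$ and $y$, then $P\cap xy$ is a connected subset of $xy$ containing both ends, so $xy\subset P$. In particular the arc $xy$ is unique.

**Definition.** A dendroid $X$ is *smooth at $p$* if $x_n\to x$ implies $px_n\to px$ in the Hausdorff metric. It is *smooth* if it is smooth at some point.

For example, the comb is a dendroid (Section 4 proves its hereditary unicoherence; it is the space $U_2$ there). It is smooth at $\theta$, by the parametrization above. It is not smooth at $(0,1)$: the points $(k_n,1)$ tend to $(0,1)$, but the arcs between them and $(0,1)$ pass through the base.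

The simplest dendroid is $[0,1]$, and it is not even confluent-homogeneous. Suppose $f:[0,1]\to[0,1]$ is confluent and $f(0)=t$ with $0<t<1$. The components of $f^{-1}([0,t])$ and $f^{-1}([t,1])$ containing $0$ are intervals $[0,a]$ and $[0,b]$. The smaller of them is mapped into $[0,t]\cap[t,1]=\{t\}$, but it should be mapped onto $[0,t]$ or onto $[t,1]$.

The list "Selected Problems In Continuum Theory" (http://web.mst.edu/~wjcharat/JJC/publications/p218.pdf) records that for dendrites monotone homogeneity and confluent homogeneity are equivalent, and raises the question for wider classes, for example for (smooth) dendroids. So there are two questions: is every confluent-homogeneous dendroid monotone-homogeneous, and is every confluent-homogeneous smooth dendroid monotone-homogeneous? The answer is no for both, by one example.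

**Theorem 1.** Let $K\subset[0,1]$ be the Cantor ternary set and
$$U=\{x=(x_1,x_2,\dots)\in[0,1]^{\mathbb N}:\ \text{for all } i<j,\ x_i\in K\ \text{or}\ x_j=0\}$$
with the product topology. Then $U$ is a smooth dendroid which is confluent-homogeneous and not monotone-homogeneous.

Hence monotone homogeneity and confluent homogeneity are equivalent neither for smooth dendroids nor for dendroids.

## 3. Hairs that are too thin: where the comb stops

The natural first candidate is the comb itself, since the corner already moves to a tip. It fails at points in the middle of the comb, and the way it fails tells us what to add.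

**Observation.** Let $k\in K$, $0<k<1$, $0<h\le1$ and $q=(k,h)$. No confluent $f:C\to C$ has $f(\theta)=q$.

*Proof.* Suppose $f$ is such a mapping. From $q$ one must be able to go down the hair and then turn left or right. Let $B=(\{k\}\times[0,h])\cup([0,k]\times\{0\})$ and $B'=(\{k\}\times[0,h])\cup([k,1]\times\{0\})$. The component of $f^{-1}(B)$ containing $\theta$ is mapped onto $B$, so it contains some $x$ with $f(x)=(0,0)$; by Section 1 it contains $A(x)$, so $f(A(x))\subset B$. Likewise there is $x'$ with $f(x')=(1,0)$ and $f(A(x'))\subset B'$.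

Since $(0,0)\notin B'$ and $(1,0)\notin B$, we have $x\notin A(x')$ and $x'\notin A(x)$. Hence $x_1\ne x_1'$, and the one of $x,x'$ with the smaller first coordinate has positive height. Suppose it is $x$; the other case is symmetric, with $\{v\in C:v_1\ge e\}$, $k<e<1$, below. Put $u=(x_1,0)\in A(x)\cap A(x')$. Then $f(u)\in B\cap B'=\{k\}\times[0,h]$.

Fix $0<e<k$ and let $Q=\{v\in C:v_1\le e\}$, a continuum containing $f(x)=(0,0)$ and not $f(u)$. The component of $f^{-1}(Q)$ containing $x$ does not contain $u=(x_1,0)$, so by Lemma 1 with $s=0$ it lies in the hair $\{x_1\}\times(0,1]$. So it is an arc or a point, and it is mapped onto $Q$. But a continuous image of an arc in a metric space is locally connected, while $Q$ is not locally connected at $(0,1)$: a connected set of points of positive height has constant first coordinate, and every neighborhood of $(0,1)$ contains points $(k',1)$ with $k'\in K$, $k'>0$. Contradiction. $\square$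

The obstruction is precise. While the base runs along the arc from $q$ to the corner, everything that branches off that arc has to be covered from the hairs, and a hair, being an arc, cannot cover a comb. So each hair should carry a copy of the whole space. This is what $U$ does. A point of $U$ either has all its coordinates in $K$, or it has a first coordinate $x_N\notin K$, and then all later coordinates vanish. With
$$\theta=(0,0,\dots),\qquad \sigma(x)=(x_2,x_3,\dots),\qquad H=\{(t,0,0,\dots):t\in[0,1]\}$$
we have $\sigma(U)\subset U$, and $(k,y)\in U$ for $k\in K$, $y\in U$, where $(a,y)$ denotes concatenation. Moreover $H=\{x\in U:\sigma(x)=\theta\}$, and if $\sigma(x)\ne\theta$ then $x_1\in K$. So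
$$U=H\cup\bigcup_{k\in K}\{k\}\times U :$$
at each point $(k,\theta)$ of the base $H$ with $k\in K$ a copy of $U$ is attached by its corner.

## 4. Combs on combs: $U$ is a smooth dendroid

**Step 1: compactness.** $U$ is the intersection of the closed sets $\{x_i\in K\}\cup\{x_j=0\}$, $i<j$, so it is closed in $[0,1]^{\mathbb N}$, hence compact.

**Step 2: arcs from $\theta$, chosen continuously.** To reach $x$ we raise the first coordinate from $0$ to $x_1$, then the second from $0$ to $x_2$, and so on. Let $\tau_n:[0,1]\to[0,1]$ be $0$ on $[0,1-2^{-(n-1)}]$, $1$ on $[1-2^{-n},1]$, and linear in between, and put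
$$\gamma(x,s)=(x_n\tau_n(s))_n .$$
Note that $\tau_i(s)<1$ implies $\tau_j(s)=0$ for all $j>i$.

We have $\gamma(x,s)\in U$ for $x\in U$. Indeed, suppose $x_i\tau_i(s)\notin K$. Either $x_i\notin K$, and then $x_j=0$ for $j>i$; or $x_i\in K$, so $\tau_i(s)<1$ and $\tau_j(s)=0$ for $j>i$. In both cases the later coordinates of $\gamma(x,s)$ vanish.

The map $\gamma:U\times[0,1]\to U$ is continuous, $\gamma(x,0)=\theta$ and $\gamma(x,1)=x$. All coordinates of $\gamma(x,s)$ are nondecreasing in $s$, so the point inverses of $\gamma(x,\cdot)$ are intervals. A monotone image of an arc is an arc or a point, so $\gamma(x,[0,1])$ is an arc from $\theta$ to $x$ (a point if $x=\theta$). Hence $U$ is an arcwise connected continuum.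

**Step 3: the points on these arcs.** As $s$ runs over $[1-2^{-(n-1)},1-2^{-n}]$, the $n$th coordinate of $\gamma(x,s)$ runs over $[0,x_n]$, the earlier ones equal those of $x$, and the later ones vanish. So $w\in\gamma(x,[0,1])$ if and only if
$$w=x\quad\text{or}\quad \exists n:\ w_l=x_l\ (l<n),\ \ 0\le w_n\le x_n,\ \ w_l=0\ (l>n).\tag{1}$$
Write $w\preceq x$ for (1). If $w\ne x$ and $w_j\ne0$, then $j\le n$. Hence
$$w\preceq x\ \Rightarrow\ w_l\le x_l\text{ for all }l;\qquad w\preceq x,\ w_j\ne0\ \Rightarrow\ w_l=x_l\text{ for all }l<j.\tag{2}$$
Also, by (1), $u\preceq w$ in $U$ implies $(a,u)\preceq(a,w)$ for every finite tuple $a$ with entries in $K$.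

**Step 4: the finite stages are hereditarily unicoherent.** We work up from finitely many coordinates. Let $U_n=\{x\in U:x_l=0\text{ for }l>n\}$, regarded in $[0,1]^n$, and let $\rho_n$ be truncation to $n$ coordinates; it maps $U$ onto $U_n$. Then $U_1=[0,1]$, and for $n\ge2$
$$U_n=(U_{n-1}\times\{0\})\cup(K^{n-1}\times[0,1]),$$
because a point with $x_n\ne0$ has its first $n-1$ coordinates in $K$. In particular $U_2$ is the comb. This is the situation of Lemma 1, with $B=U_{n-1}$ and $A=K^{n-1}$.

We show by induction that $U_n$ is hereditarily unicoherent; this is clear for $U_1$. Let $n\ge2$ and let $P,Q\subset U_n$ be subcontinua with $P\cap Q\ne\emptyset$. Recall that a subcontinuum meets a hair $\{a\}\times[0,1]$, $a\in K^{n-1}$, in an interval or not at all. So if $P$ or $Q$ lies in one hair, $P\cap Q$ is an intersection of two intervals, hence an interval.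

Otherwise, if $(a,t)\in P$ with $a\in K^{n-1}$, then $P\not\subset\{a\}\times(s,1]$ for every $s<t$, so Lemma 1 gives $\{a\}\times[0,t]\subset P$; likewise for $Q$. Identify $U_{n-1}$ with $U_{n-1}\times\{0\}$ and let $\rho=\rho_{n-1}$ drop the last coordinate. We have just shown that $\rho(P)\subset P$, so $\rho(P)=P\cap U_{n-1}$, and likewise $\rho(Q)=Q\cap U_{n-1}$. These are continua. By induction $\rho(P)\cap\rho(Q)$ is connected, and it lies in $P\cap Q$. Every $z\in P\cap Q$ is joined to $\rho(z)\in\rho(P)\cap\rho(Q)$ by a segment of a hair (or a point) lying in $P\cap Q$. So $P\cap Q$ is connected.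

**Step 5: $U$ is hereditarily unicoherent.** Now we pass to the limit. Let $P,Q\subset U$ be subcontinua with $P\cap Q\neq\emptyset$. Suppose a sequence $x$ satisfies $\rho_n(x)\in\rho_n(P)$ for all $n$. Then points of $P$ agree with $x$ in more and more coordinates, so $x\in P$, since $P$ is closed. The same holds for $Q$. Hence $P\cap Q$ is homeomorphic to the inverse limit, under truncations, of the sets $\rho_n(P)\cap\rho_n(Q)$. These are nonempty, and by Step 4 they are continua. An inverse limit of continua is a continuum, so $P\cap Q$ is connected.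

Thus $U$ is a dendroid and $\theta x=\gamma(x,[0,1])=\{w:w\preceq x\}$. Since $w\preceq x$ means $w\in\theta x$, the relation $\preceq$ is transitive, and on each arc $\theta x$ it is the natural linear order of the arc. For $r\preceq y$ write $[r,y]=ry=\{x:r\preceq x\preceq y\}$.

**Step 6: smoothness at $\theta$.** If $x_n\to x$, then $\theta x_n=\gamma(x_n,[0,1])\to\gamma(x,[0,1])=\theta x$, since $\gamma$ is uniformly continuous.

**Step 7: two facts for later use.** The first will obstruct monotone mappings; the second gives each subcontinuum a root.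

(3) *A connected subset of $U\setminus H=\{x\in U:\sigma(x)\ne\theta\}$ has constant first coordinate.* On this set $x_1\in K$, and connected subsets of $K$ are points.

(4) *Every subcontinuum $Q\subset U$ has a point $r$ such that $r\preceq y$ and $[r,y]\subset Q$ for all $y\in Q$.* For $y\in Q$ the set $\theta y\cap Q$ is closed, connected and contains $y$. So it is an arc $r_yy$, possibly degenerate, with $\theta r_y\cap Q=\{r_y\}$. Suppose $r_y\ne r_{y'}$. Then $r_yr_{y'}\subset Q$ meets $\theta r_y$ only in $r_y$, so $\theta r_y\cup r_yr_{y'}$ is an arc from $\theta$ to $r_{y'}$, that is, the arc $\theta r_{y'}$. This arc meets $Q$ only in $r_{y'}$, yet it contains $r_y\in Q$, a contradiction. So $r=r_y$ does not depend on $y$.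

We also fix a piece of notation. For $x\in U$ let
$$V_x=\{(x_1,\gamma(\sigma x,\tau)):0\le\tau\le1\}.$$
It lies in $U$: if $\sigma(x)\ne\theta$ then $x_1\in K$, and otherwise $V_x=\{x\}$. It is connected, it joins $(x_1,0,0,\dots)\in H$ to $x$, and all its points have first coordinate $x_1$.

## 5. No monotone mapping takes $\theta$ to $(0,1,0,0,\dots)$

The argument from the comb works in $U$. Let $q=(0,1,0,0,\dots)$ and suppose $f:U\to U$ is monotone with $f(\theta)=q$. Take $k_n\in K\setminus\{0\}$ with $k_n\to0$; then $x^n=(k_n,1,0,0,\dots)\in U$ and $x^n\to q$. Choose $z_n\in f^{-1}(x^n)$ and pass to a subsequence with $z_n\to z$; then $f(z)=q$.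

The continuum $f^{-1}(q)$ contains $\theta$ and $z$, so $\theta z\subset f^{-1}(q)$. This is where monotonicity enters. By smoothness $\theta z_n\to\theta z$, so $f(\theta z_n)\to f(\theta z)=\{q\}$. But $f(\theta z_n)$ is connected and contains $q$ and $x^n$, whose first coordinates $0$ and $k_n$ differ. By (3) it meets $H$, so it contains a point with second coordinate $0$. Since $q_2=1$, such points stay away from $q$, a contradiction. So $U$ is not monotone-homogeneous.

It remains to show that $U$ is confluent-homogeneous. By Lemma 2 it suffices to find, for all $p,q\in U$, a confluent mapping with $p\mapsto\theta$ and a confluent mapping with $\theta\mapsto q$.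

## 6. Confluent mappings that carry a given point to $\theta$

We use three mappings: the shift, and two that squeeze a part of the base.

**The shift $\sigma$ is confluent.** It is onto, since $\sigma(0,y)=y$. Let $Q\subset U$ be a continuum. If $\theta\in Q$, then $\sigma^{-1}(Q)=H\cup(K\times Q)$, which is connected because each $\{k\}\times Q$ meets $H$ in $(k,\theta)$; and it is mapped onto $Q$. If $\theta\notin Q$, then $\sigma^{-1}(Q)=K\times Q$, whose components are the sets $\{k\}\times Q$, each mapped onto $Q$.

**The squeeze $g_{1,\ell}$, $\ell\ge1$, is monotone.** Put $c=1-3^{-\ell}\in K$ and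
$$g_{1,\ell}(x)=\begin{cases}\theta,& x_1<c,\\(1-3^\ell(1-x_1),x_2,x_3,\dots),&x_1\ge c.\end{cases}$$
The function $\xi\mapsto1-3^\ell(1-\xi)$ maps $[c,1]$ bijectively onto $[0,1]$ and $K\cap[c,1]=1-3^{-\ell}K$ onto $1-K=K$. So $g_{1,\ell}$ maps $\{x_1\ge c\}$ bijectively onto $U$.

Continuity needs a check only at a limit $x$, with $x_1=c$, of points with first coordinate less than $c$. The interval $(1-2\cdot3^{-\ell},c)$ misses $K$, so points with first coordinate slightly below $c$ lie in $H$. Hence $x=(c,0,0,\dots)$, and $g_{1,\ell}(x)=\theta$, as needed.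

The fiber of $\theta$ is $\{x_1<c\}\cup\{(c,0,0,\dots)\}$. It meets $H$ in a segment, and each of its points $x$ is joined to $H$ inside it by $V_x$, so it is connected. All other fibers are points.

**The squeeze $g_2$ is monotone.** Put
$$g_2(x)=\begin{cases}(3x_1,x_2,x_3,\dots),&x_1\le\frac13,\\(1,0,0,\dots),&x_1>\frac13.\end{cases}$$
Since $K\cap[0,\frac13]=\frac13K$, it maps $\{x_1\le\frac13\}$ bijectively onto $U$. Since $(\frac13,\frac23)\cap K=\emptyset$, points with $x_1$ slightly above $\frac13$ lie in $H$; a limit of such points with first coordinate $\frac13$ is $(\frac13,0,0,\dots)$, which is mapped to $(1,0,0,\dots)$. So $g_2$ is continuous. The only nondegenerate fiber is $\{x_1>\frac13\}\cup\{(\frac13,0,0,\dots)\}$. It meets $H$ in a segment, each of its points $x$ is joined to $H$ inside it by $V_x$, and so it is connected.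

**From $p$ to $\theta$.** If $p_1=\dots=p_{n-1}=1$ and $p_n<1$, choose $\ell$ with $p_n<1-3^{-\ell}$. The first coordinate of $\sigma^{n-1}(p)$ is $p_n$, so $g_{1,\ell}\circ\sigma^{n-1}$ maps $p$ to $\theta$. If $p=(1,1,1,\dots)$, then $\sigma\circ g_2(p)=\sigma(1,0,0,\dots)=\theta$. Both compositions are confluent by Lemma 2.

## 7. Unrolling $U$ along an arc: from $\theta$ to a point of $K^{\mathbb N}$

Note that $K^{\mathbb N}\subset U$. Fix $q=(q_1,q_2,\dots)\in K^{\mathbb N}$. The plan is to let the base $H$ run along the arc from $q$ to $\theta$, and to let the copy of $U$ standing on $H$ at $t\in K$ cover whatever branches off $\theta q$ at the point which the base has reached at $t$.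

For $i\ge1$ and $0\le s\le1$ put
$$m(i,s)=(q_1,\dots,q_{i-1},s,0,0,\dots)\in U .$$
Then $m(i,q_i)=m(i+1,0)$, and by (1) $\theta q=\{q\}\cup\bigcup_i\{m(i,s):0\le s\le q_i\}$. A point $y$ which leaves $\theta q$ at $m(i,s)$ can leave in two ways. Either $s<q_i$, and $y=(q_1,\dots,q_{i-1},s,y_{i+1},\dots)$ goes off sideways; or $s=q_i$, and $y$ goes further in the $i$th direction, $y_i>q_i$. A single formula serves for both: $v\mapsto(q_1,\dots,q_{i-1},\max(s,v_1),v_2,v_3,\dots)$.

**Step 1: definition.** Let $J_i=[2\cdot3^{-i},3^{1-i}]$ and $\alpha_i:J_i\to[0,1]$, $\alpha_i(\xi)=3^i\xi-2$. Then $K\cap J_i=\alpha_i^{-1}(K)$ and $K\setminus\{0\}\subset\bigcup_iJ_i$. Define $f=f_q$ by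
$$f(x)=\begin{cases}(q_1,\dots,q_{i-1},\ \max(s,x_2),\ x_3,x_4,\dots), & x_1\in J_i,\ \ s:=\min(q_i,1-\alpha_i(x_1)),\\ (q_1,\dots,q_i,0,0,\dots)=m(i,q_i), & x_1\in(3^{-i},2\cdot3^{-i}),\\ q,&x_1=0.\end{cases}$$

For example, let $q=(0,1,0,0,\dots)$, the target that monotone mappings cannot reach. Over $J_1=[\frac23,1]$ we have $s=0$ and $f=\sigma$. Over $J_2=[\frac29,\frac13]$ we have $f(x)=(0,\max(1-\alpha_2(x_1),x_2),x_3,\dots)$; as $x_1$ goes from $\frac13$ down to $\frac29$, the base climbs from $\theta$ to $q$. Over $J_i$ with $i\ge3$, $s=0$ and $f(x)=(0,1,0,\dots,0,x_2,x_3,\dots)$ with $i-3$ zeros after the $1$; the base rests at $q$.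

**Step 2: $f$ maps into $U$.** Let $x_1\in J_i$. If $x_1\notin K$, then $\sigma(x)=\theta$ and $f(x)=m(i,s)\in U$. If $x_1\in K$, then $1-\alpha_i(x_1)\in K$, so $s\in K$. If $\max(s,x_2)\in K$, then $f(x)\in U$, since $(x_3,x_4,\dots)\in U$. If $\max(s,x_2)\notin K$, it equals $x_2\notin K$, so $x_j=0$ for $j\ge3$, and again $f(x)\in U$. The other two values are in $U$. Here we used $q_i\in K$: this made $s\in K$.

**Step 3: continuity.** On each closed set $\{x_1\in J_i\}$ the formula is continuous. On the closed set $\{x:x_1\in[3^{-i},2\cdot3^{-i}],\ \sigma(x)=\theta\}$ the map $f$ is constant. Indeed, at $x_1=3^{-i}\in J_{i+1}$ we have $s=0$ and the value is $m(i+1,0)=m(i,q_i)$; at $x_1=2\cdot3^{-i}\in J_i$ we have $s=q_i$ and the value is $m(i,q_i)$. These closed sets cover $\{x_1>0\}$, because $(3^{-i},2\cdot3^{-i})\cap K=\emptyset$, and they do so locally finitely. So $f$ is continuous on $\{x_1>0\}$. If $x_1\le3^{-i}$, then $x_1=0$, or $x_1$ lies in some $J_{i'}$ or $(3^{-i'},2\cdot3^{-i'})$ with $i'>i$; in every case the first $i$ coordinates of $f(x)$ are $q_1,\dots,q_i$. So $f$ is continuous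 at points with $x_1=0$.

**Step 4: values.** $f(1,y)=y$ for $y\in U$, because $i=1$ and $s=0$. So $f$ is onto. Also $f(\theta)=q$.

**Step 5: the base.** Let $\Lambda(t)=f(t,0,0,\dots)$. On $J_i$, $\Lambda(t)=m(i,\min(q_i,1-\alpha_i(t)))$; between consecutive $J_i$ it is constant. So $\Lambda$ takes values in $\theta q$, with $\Lambda(0)=q$ and $\Lambda(1)=\theta$, and all coordinates of $\Lambda(t)$ are nonincreasing in $t$. On $\theta q$ the linear order $\preceq$ agrees with the coordinatewise order, by (2). So $\Lambda$ reverses order (weakly). Hence $\Lambda:[0,1]\to\theta q$ is onto, and preimages of subarcs and points are intervals.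

**Step 6: confluence, the set-up.** Let $Q\subset U$ be a continuum, $r$ its least point from (4), $z\in f^{-1}(Q)$, and $D$ the component of $f^{-1}(Q)$ containing $z$. We show $f(D)=Q$. The cases are: $z\in H$ (A); $z_1=0$ (B); $z_1\ne0$ and $\sigma(z)\ne\theta$ (C). They exhaust all possibilities.

**Step 7, Case A: $z=(z_1,0,0,\dots)$.** Here the base lies in $D$ as far as $Q$ permits, and all that leaves $\theta q$ is picked up from copies of $U$.

Since $\Lambda(z_1)=f(z)\in Q\cap\theta q$ and $r\preceq\Lambda(z_1)$, we get $r\in\theta q$. The set $Q\cap\theta q$ is a subarc or a point, so $\Lambda^{-1}(Q\cap\theta q)$ is an interval containing $z_1$. Hence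
$$(t,0,0,\dots)\in D\quad\text{whenever }\Lambda(t)\in Q\cap\theta q,\tag{5}$$
and $Q\cap\theta q\subset f(D)$.

Let $y\in Q\setminus\theta q$. Let $i$ be the first index with $y_i\ne q_i$, and put $s=\min(y_i,q_i)$.

*$s\in K$.* If $y_i>q_i$, then $s=q_i\in K$. If $y_i<q_i$, then $y_j\ne0$ for some $j>i$, since otherwise $y=m(i,y_i)\in\theta q$; so $s=y_i\in K$.

*$m(i,s)\preceq y$ and $m(i,s)\preceq q$.* Both follow from (1), since $y$ and $q$ agree before index $i$.

*$r\preceq m(i,s)$.* Both points lie on $\theta q$, so they are comparable. Suppose $m(i,s)\preceq r$ and $r\ne m(i,s)$. By (2) and $r\preceq q$, $r\preceq y$, we have $q_l\le r_l\le q_l$ for $l<i$ and $s\le r_i\le\min(q_i,y_i)=s$. So $r$ agrees with $m(i,s)$ up to index $i$, and therefore $r_j\ne0$ for some $j>i$. Then (2) gives $q_i=r_i=y_i$, a contradiction.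

Thus $m(i,s)\in[r,y]\subset Q$, and $[m(i,s),y]\subset Q$. Let $t=\alpha_i^{-1}(1-s)$. Since $1-s\in K$, $t\in K\cap J_i$. Then $\Lambda(t)=m(i,\min(q_i,s))=m(i,s)\in Q\cap\theta q$, so $(t,0,0,\dots)\in D$ by (5).

Let $w=(y_i,y_{i+1},\dots)\in U$. Since $t\in K$, $(t,w)\in U$, and $V_{(t,w)}=\{(t,\gamma(w,\tau)):0\le\tau\le1\}$ joins $(t,0,0,\dots)$ to $(t,w)$. We have
$$f(t,\gamma(w,\tau))=(q_1,\dots,q_{i-1},\max(s,y_i\tau_1(\tau)),y_{i+1}\tau_2(\tau),y_{i+2}\tau_3(\tau),\dots).$$
If $\tau_1(\tau)<1$, the later coordinates vanish and this is $m(i,s')$ with $s\le s'\le y_i$. If $\tau_1(\tau)=1$, it is $(y_1,\dots,y_{i-1},y_i,y_{i+1}\tau_2(\tau),\dots)=(y_1,\dots,y_{i-1},\gamma(w,\tau))$. In both cases it is $\preceq y$, and $m(i,s)$ is $\preceq$ it, by (1). So $f(V_{(t,w)})\subset[m(i,s),y]\subset Q$. Hence $(t,w)\in D$, and $f(t,w)=y$. This shows $f(D)=Q$.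

**Step 8, Case B: $z_1=0$.** The set $\{0\}\times U$ is connected, contains $z$ and $\theta$, and is mapped to $q=f(z)\in Q$. So $\theta\in D$, and Case A applied to $\theta$ gives $f(D)=Q$.

**Step 9, Case C: $z_1\ne0$ and $w:=\sigma(z)\ne\theta$.** Now $z$ sits in the copy of $U$ over $z_1\in K$. We either descend to the base or cover $Q$ inside this copy.

Let $z_1\in K\cap J_i$, $s=\min(q_i,1-\alpha_i(z_1))\in K$ and $m=m(i,s)=\Lambda(z_1)$. Then $f(z)=(q_1,\dots,q_{i-1},\max(s,w_1),w_2,w_3,\dots)$ and $m\preceq f(z)$. Also $r\preceq f(z)$, so $r$ and $m$ are comparable.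

*Subcase C1: $r\preceq m$.* Then $[m,f(z)]\subset[r,f(z)]\subset Q$. The point $f(z_1,\gamma(w,\tau))$ is $m(i,s')$ with $s\le s'\le\max(s,w_1)$ if $\tau_1(\tau)<1$, and $(q_1,\dots,q_{i-1},\max(s,w_1),w_2\tau_2(\tau),w_3\tau_3(\tau),\dots)$ if $\tau_1(\tau)=1$. By (1) it lies in $[m,f(z)]\subset Q$ in both cases. So $V_z\subset D$ and $(z_1,0,0,\dots)\in D$. Case A applied to this point gives $f(D)=Q$.

*Subcase C2: $m\preceq r$ and $m\ne r$.* By (2), $m\preceq r\preceq f(z)$ gives $q_l\le r_l\le q_l$ for $l<i$, so $r=(q_1,\dots,q_{i-1},r')$ with $r'=\sigma^{i-1}(r)\in U$. Also $s\le r'_1$, and $r'\ne(s,0,0,\dots)$ since $r\ne m$. So $r'\ne\theta$: if $r'=\theta$, then $s=0$ and $r'=(s,0,0,\dots)$. Thus $r_j\ne0$ for some $j\ge i$.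

Let $y\in Q$. Since $r\preceq y$ and $r_j\ne0$ for some $j\ge i$, (2) gives $y=(q_1,\dots,q_{i-1},y')$ with $y'\in U$. In (1), either $r=y$ or the index $n$ is at least $i$, so $r'\preceq y'$. Let $Q'=\sigma^{i-1}(Q)=\{y':y\in Q\}$, a continuum homeomorphic to $Q$. Put $h(v)=(\max(s,v_1),v_2,v_3,\dots)$, so that
$$f(z_1,v)=(q_1,\dots,q_{i-1},h(v))\quad(v\in U),\qquad h(w)\in Q'.$$
We look for a connected $D'\subset U$ containing $w$ with $h(D')=Q'$.

If $w_1>s$, then $w=h(w)\in Q'$. For $y'\in Q'$ we have $y'_1\ge r'_1\ge s$, so $h(y')=y'$. Take $D'=Q'$.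

If $w_1\le s$, then $r'\preceq h(w)=(s,w_2,w_3,\dots)$, so $r'_1\le s$, hence $r'_1=s$. Since $r'\ne(s,0,0,\dots)$, $r'_j\ne0$ for some $j\ge2$. By (2), $y'_1=r'_1=s$ for all $y'\in Q'$. Also $w_j\ge r'_j>0$, so $\sigma(w)\ne\theta$ and $w_1\in K$. Take $D'=\{(w_1,y'_2,y'_3,\dots):y'\in Q'\}$. It lies in $U$, because $w_1\in K$ and $\sigma(y')\in U$. It is a continuous image of $Q'$, so it is connected. It contains $w$ (take $y'=h(w)$). And $h(w_1,y'_2,y'_3,\dots)=(s,y'_2,y'_3,\dots)=y'$, so $h(D')=Q'$.

In both situations $\{z_1\}\times D'\subset U$ is connected, contains $z$, and is mapped by $f$ onto $Q$. So it lies in $D$, and $f(D)=Q$.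

Hence $f_q$ is confluent, and $f_q(\theta)=q$, for every $q\in K^{\mathbb N}$.

## 8. Reaching the points with a coordinate outside $K$

If $q_i\notin K$, the formula of Section 7 can leave $U$: for $x_1\in K\cap J_i$ the number $s$ may equal $q_i\notin K$, and then the coordinates after $\max(s,x_2)$ need not vanish. We bypass this by unrolling to a nearby point of $K^{\mathbb N}$ and then applying a monotone mapping which opens a gap of $K$.

Let $q\in U\setminus K^{\mathbb N}$. Then $q=(q_1,\dots,q_{N-1},t,0,0,\dots)$ with $q_l\in K$ for $l<N$ and $t$ in a gap $(a,b)$ of $K$, $a,b\in K$.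

**Step 1: a function $\mu$ on $[0,1]$.** We want a nondecreasing continuous surjection $\mu:[0,1]\to[0,1]$ with $\mu^{-1}(t)=[\frac29,\frac13]$, injective elsewhere, with $\mu^{-1}(0)=\{0\}$, and such that
$$\text{for }\xi\notin[\tfrac29,\tfrac13]:\qquad \xi\in K\iff\mu(\xi)\in K.\tag{6}$$

Call a set $A\subset\mathbb R$ a *chain of $j$ copies of $K$* if $A=A_1\cup\dots\cup A_j$, where each $A_i$ is the image of $K$ under an increasing affine map and $\max A_i<\min A_{i+1}$. An increasing affine image of $K$ is a chain of $j$ copies for every $j\ge1$: replace the last copy repeatedly by its two thirds, as in $K=\frac13K\cup\frac13(K+2)$. If $A$ and $B$ are chains of $j$ copies, there is an increasing homeomorphism of their convex hulls taking $A$ onto $B$: map the hull of $A_i$ affinely onto the hull of $B_i$, and the intervals between consecutive copies affinely onto each other.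

Let the gap $(a,b)$ be removed at stage $m$ of the construction of $K$. The stage-$m$ set consists of $2^m$ disjoint intervals, each of which meets $K$ in an increasing affine image of $K$ with the interval as convex hull, and $(a,b)$ lies between two consecutive ones. So $K\cap[0,a]$ and $K\cap[b,1]$ are chains of $j$ and $2^m-j$ copies for some $1\le j<2^m$, with hulls $[0,a]$ and $[b,1]$. The sets $K\cap[0,\frac19]$ and $K\cap[\frac23,1]$ are affine images of $K$, so they are chains of any number of copies. Hence there are increasing homeomorphisms $[0,\frac19]\to[0,a]$ and $[\frac23,1]\to[b,1]$ which carry the parts of $K$ in these intervals onto each other.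

Let $\mu$ be these homeomorphisms on $[0,\frac19]$ and $[\frac23,1]$, let $\mu=t$ on $[\frac29,\frac13]$, and extend linearly over $[\frac19,\frac29]$ (onto $[a,t]$) and $[\frac13,\frac23]$ (onto $[t,b]$). Since $(\frac19,\frac29)$, $(\frac13,\frac23)$ and $(a,b)$ miss $K$, (6) holds. The other properties are clear.

**Step 2: a monotone mapping $g$.** Define
$$g(x)=\begin{cases}(x_1,\dots,x_{N-1},\mu(x_N),x_{N+1},x_{N+2},\dots),&x_N\notin[\frac29,\frac13],\\(x_1,\dots,x_{N-1},t,0,0,\dots),&x_N\in[\frac29,\frac13].\end{cases}$$

*$g(U)\subset U$.* If $x_N\in[\frac29,\frac13]$, then $x_N\ne0$, so $x_l\in K$ for $l<N$, and $g(x)\in U$. If $x_N\notin[\frac29,\frac13]$, then $\mu(x_N)$ is in $K$, respectively is $0$, exactly when $x_N$ is; so the conditions defining $U$ persist.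

*Continuity.* Each formula is continuous where it applies, and $\{x_N\in[\frac29,\frac13]\}$ is closed. So let points with $N$th coordinate outside $[\frac29,\frac13]$ converge to $x$ with $x_N\in\{\frac29,\frac13\}$. Eventually their $N$th coordinates lie in $(\frac19,\frac29)\cup(\frac13,\frac23)$, outside $K$, so their coordinates after the $N$th vanish. Since $\mu$ is continuous, their images converge to $(x_1,\dots,x_{N-1},t,0,0,\dots)=g(x)$.

*Onto, with connected fibers.* Let $y\in U$. If $y_N\ne t$, then $g^{-1}(y)$ is the single point $(y_1,\dots,y_{N-1},\mu^{-1}(y_N),y_{N+1},\dots)$, which is in $U$ by (6) and $\mu^{-1}(0)=\{0\}$. If $y_N=t$, then $t\notin K$, in particular $t\ne0$; so $y_l\in K$ for $l<N$ and $y_j=0$ for $j>N$. The fiber is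
$$\{(y_1,\dots,y_{N-1},\xi,0,0,\dots):\tfrac29\le\xi\le\tfrac13\}\ \cup\bigcup_{\xi\in K\cap[2/9,1/3]}\{(y_1,\dots,y_{N-1},\xi)\}\times U .$$
It is a segment together with connected sets meeting it, so it is nonempty and connected. Thus $g$ is a monotone surjection.

**Step 3: conclusion.** Let $q'=(q_1,\dots,q_{N-1},\frac29,0,0,\dots)$. Since $\frac29\in K$, $q'\in K^{\mathbb N}$, and $g(q')=q$. So $g\circ f_{q'}$ is confluent, by Lemma 2, and it maps $\theta$ to $q$.

By Sections 6, 7 and 8, $U$ is confluent-homogeneous. With Sections 4 and 5, Theorem 1 is proved. $\blacksquare$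

## 9. Smoothness under monotone and open mappings

The proof of Theorem 1 is complete. The following supplement, not used in it, describes what monotone mappings can do.

**Theorem 2.** Let $\mathcal{OM}$ be the class of finite compositions of monotone surjections and open surjections between dendroids.

- (a) If $X$ is a dendroid smooth at $p$ and $f:X\to Y$ is in $\mathcal{OM}$, then $Y$ is smooth at $f(p)$.
- (b) Every $\mathcal{OM}$-homogeneous (in particular every monotone-homogeneous) smooth dendroid is a dendrite. Hence a confluent-homogeneous smooth dendroid is monotone-homogeneous if and only if it is locally connected. (The "if" part uses the theorem for dendrites quoted in Section 2.)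
- (c) For $\theta=(0,0,\dots)\in U$: $\{f(\theta): f:U\to U \text{ monotone}\}=\{\theta,(1,0,0,\dots)\}$, while $\{f(\theta):f:U\to U\text{ confluent}\}=U$.

**Step 1: open surjections of continua are confluent.** Let $f:X\to Y$ be open, $Q\subset Y$ a continuum, $D$ a component of $f^{-1}(Q)$, and suppose $y\in Q\setminus f(D)$. In the compact space $f^{-1}(Q)$, $D$ is the intersection of the clopen sets containing it. Since $D$ misses the compact set $f^{-1}(y)$, some clopen $V\supset D$ misses $f^{-1}(y)$. The restriction $f^{-1}(Q)\to Q$ is open, because $f(W\cap f^{-1}(Q))=f(W)\cap Q$ for $W\subset X$. So $f(V)$ is open in $Q$; it is also compact, nonempty and misses $y$. This contradicts the connectedness of $Q$.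

**Step 2: lifting arcs.** *Let $f:X\to Y$ be confluent between dendroids, $q=f(p)$ and $y\in Y$. Then there is $x\in f^{-1}(y)$ with $f(px)=qy$.* The component $D$ of $f^{-1}(qy)$ containing $p$ is mapped onto $qy$. Pick $x\in D\cap f^{-1}(y)$. Then $px\subset D$, and $f(px)$ is a connected subset of $qy$ containing $q$ and $y$, so it is $qy$.

**Step 3: proof of (a).** It suffices to treat one monotone or open $f$. Let $q=f(p)$ and $y_n\to y$ in $Y$. The hyperspace of subcontinua of $Y$ is compact, so every subsequence has a further one along which the arcs $qy_n$ converge. The limit is a continuum containing $q$ and $y$, so it contains $qy$. We show that the limit is contained in $qy$, passing to a further subsequence if necessary; then $qy_n\to qy$.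

*$f$ open.* By Steps 1 and 2 choose $x\in f^{-1}(y)$ with $f(px)=qy$. By openness there are $x_n\to x$ with $f(x_n)=y_n$. The continuum $f(px_n)$ contains $q$ and $y_n$, so $qy_n\subset f(px_n)$; and $f(px_n)\to f(px)=qy$ by smoothness at $p$.

*$f$ monotone.* Choose $x_n\in f^{-1}(y_n)$ and pass to a subsequence with $x_n\to x$; then $f(x)=y$. By Step 2 choose $x'\in f^{-1}(y)$ with $f(px')=qy$. The set $px'\cup f^{-1}(y)$ is a continuum, since $f^{-1}(y)$ is connected and contains $x'$; it contains $p$ and $x$, so it contains $px$. So $f(px)\subset qy$, and $qy_n\subset f(px_n)\to f(px)\subset qy$.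

**Step 4: proof of (b).** Let $X$ be a dendroid which is smooth at $p$ and $\mathcal{OM}$-homogeneous. By (a), $X$ is smooth at every point $q$. If $q_n\to q$, smoothness at $q$ gives $qq_n\to\{q\}$. So for every $\varepsilon>0$ there is $\delta>0$ such that $qq'$ lies in the $\varepsilon$-ball about $q$ whenever $q'$ is in the $\delta$-ball about $q$. The union of these arcs is connected and contains the $\delta$-ball; so $X$ is connected im kleinen at every point, hence locally connected. A hereditarily unicoherent continuum contains no simple closed curve, since two arcs covering a circle can meet in just two points. So $X$ is a dendrite. In particular, a monotone-homogeneous smooth dendroid is locally connected. Conversely, a locally connected dendroid is a dendrite, so if it is confluent-homogeneous, it is monotone-homogeneous by the quoted theorem.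

**Step 5: the smooth points of $U$.** We show that $U$ is smooth at $p$ if and only if $p\in H$. For $p\in H$, the arc $px$ consists of the segment of $H$ from $p$ to $(x_1,0,0,\dots)$ and of $V_x$, which meets $H$ only in $(x_1,0,0,\dots)$. Both parts depend continuously on $x$, so $U$ is smooth at $p$. If $p\notin H$, then $p=(k,w)$ with $w\ne\theta$ and $k\in K$. Take $k_n\in K\setminus\{k\}$ with $k_n\to k$, and $x^n=(k_n,w)\to p$. By (3) each arc $px^n$ meets $H$, which is closed and does not contain $p$. So $px^n\not\to\{p\}$.

**Step 6: proof of (c).** The statement on confluent mappings was proved in Sections 7 and 8. For monotone mappings, the identity gives $\theta$. The formula $x\mapsto(1-x_1,x_2,x_3,\dots)$ maps $U$ into $U$, because $K=1-K$ and no earlier coordinate constrains $x_1$. It is its own inverse, so it is a homeomorphism, and it gives $(1,0,0,\dots)$.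

Now let $f:U\to U$ be monotone with $f(\theta)=q$. By (a) and Step 5, $f(H)\subset H$. So $q=(t,0,0,\dots)$. Suppose $0<t<1$.

*The base goes to one side of $q$.* For $y\in H$ the set $H\cap f^{-1}(y)$ is connected or empty, since $U$ is hereditarily unicoherent. So $f|_H$ is a continuous map of a segment into a segment with connected point inverses, that is, a weakly monotone function. Hence $f(H)$ is a point or an arc in $H$ with $q=f(\theta)$ as an end point. So for one of the two ends $j=\theta$ or $j=(1,0,0,\dots)$ of $H$, $f(H)$ misses every point of the arc $qj$ other than $q$.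

*The other side must be covered from two different copies of $U$.* Choose $x$ with $f(x)=j$. Since $0<t<1$, $j\ne q$, so $j\notin f(H)$ and $x\notin H$; say $x=(k,w)$ with $k\in K$, $w\ne\theta$. Let $k_n\in K\setminus\{k\}$, $k_n\to k$, and $x^n=(k_n,w)\to x$. Let $c$ be the midpoint of the segment $qj\subset H$; then $c\notin f(H)$. By Step 5 the arc from $q$ to $f(x^n)$ contains the segment of $H$ from $q$ to $(f(x^n)_1,0,0,\dots)$. Since $f(x^n)\to j$, this segment contains $c$ for large $n$. Fix such an $n$. The continua $f(\theta x^n)$ and $f(\theta x)$ contain the arcs from $q$ to $f(x^n)$ and from $q$ to $j$, so both contain $c$. By the description of arcs in Step 5, points of $\theta x^n\setminus H$ have first coordinate $k_n$, and points of $\theta x\setminus H$ have first coordinate $k$. So $f^{-1}(c)$ is disjoint from $H$ and contains points with first coordinates $k_n$ and $k\ne k_n$. As $f^{-1}(c)$ is connected, this contradicts (3).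

Hence $t\in\{0,1\}$, that is, $q=\theta$ or $q=(1,0,0,\dots)$. This proves Theorem 2. $\blacksquare$
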